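# Lipschitz-free spaces over infinite-dimensional Banach spaces are not Hilbert–Schmidt

All Banach and Hilbert spaces are real. The norm of a Hilbert space is written $|\cdot|$ when no confusion can arise, and a Hilbert space is identified with its dual. We put $\operatorname{sgn}(0)=0$.

## 1. Lipschitz functions, free spaces, and operators that factor

**Definition (Lipschitz functions vanishing at the origin).** Let $X$ be a Banach space, regarded as a metric space with base point $0$. Then $\mathrm{Lip}_0(X)$ is the Banach space of all Lipschitz functions $f:X\to\mathbb R$ with $f(0)=0$, with norm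
$$\mathrm{Lip}(f)=\sup_{x\ne y}\frac{|f(x)-f(y)|}{\|x-y\|}.$$

For example, every $x^*\in X^*$ belongs to $\mathrm{Lip}_0(X)$, with $\mathrm{Lip}(x^*)=\|x^*\|$. The function $x\mapsto\|x\|$ also belongs to it, has norm $1$ if $X\neq\{0\}$, and is not linear.

**Definition (free space).** For $x\in X$ let $\delta_x\in\mathrm{Lip}_0(X)^*$ be the evaluation $\delta_x(f)=f(x)$. The free space $\mathfrak J(X)$ is the closed linear span of $\{\delta_x:x\in X\}$ in $\mathrm{Lip}_0(X)^*$.

The map $x\mapsto\delta_x$ is an isometry into $\mathfrak J(X)$. Clearly $\|\delta_x-\delta_y\|\le\|x-y\|$, and the function $f(z)=\|z-y\|-\|y\|$ has $\mathrm{Lip}(f)\le1$ and $f(x)-f(y)=\|x-y\|$. The map is not linear. On $X=\mathbb R$ we have $\delta_0=0$, while $\delta_1+\delta_{-1}$ takes the value $2$ at $f(t)=|t|$.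

Two facts about $\mathfrak J(X)$ are used constantly.

*Duality.* We have $\mathfrak J(X)^*=\mathrm{Lip}_0(X)$ isometrically, with $\langle f,\delta_x\rangle=f(x)$. Indeed, if $f\in\mathrm{Lip}_0(X)$, then $z\mapsto z(f)$ is a functional on $\mathfrak J(X)$ of norm at most $\mathrm{Lip}(f)$. Conversely, if $\varphi\in\mathfrak J(X)^*$, then $f(x)=\varphi(\delta_x)$ satisfies $f(0)=0$ and $|f(x)-f(y)|\le\|\varphi\|\,\|\delta_x-\delta_y\|\le\|\varphi\|\,\|x-y\|$. The two assignments are inverse to each other because the $\delta_x$ span a dense subspace.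

*Linearization.* Let $Y$ be a Banach space and $b:X\to Y$ a Lipschitz map with $b(0)=0$. There is a unique bounded linear $B:\mathfrak J(X)\to Y$ with
$$B\delta_x=b(x)\quad(x\in X),\qquad \|B\|\le\mathrm{Lip}(b). \tag{1}$$
Indeed, for $h\in Y^*$ with $\|h\|\le1$ the function $h\circ b$ lies in $\mathrm{Lip}_0(X)$ with norm at most $\mathrm{Lip}(b)$, so
$$\Big|h\Big(\sum_ia_ib(x_i)\Big)\Big|=\Big|\Big\langle h\circ b,\sum_ia_i\delta_{x_i}\Big\rangle\Big|\le\mathrm{Lip}(b)\,\Big\|\sum_ia_i\delta_{x_i}\Big\|.$$
Taking the supremum over $h$ shows that $\sum a_i\delta_{x_i}\mapsto\sum a_ib(x_i)$ is well defined and bounded on the span; extend it by density. In fact $\|B\|=\mathrm{Lip}(b)$, since $\|b(x)-b(y)\|\le\|B\|\,\|x-y\|$. The adjoint is composition: $B^*h=h\circ b$ for $h\in Y^*$. For example, $b=\mathrm{id}_X$ yields a norm-one operator $\beta:\mathfrak J(X)\to X$ with $\beta\delta_x=x$ (when $X\ne\{0\}$).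

**Definition (Hilbert–Schmidt operators).** A bounded operator $T:H_1\to H_2$ between Hilbert spaces is Hilbert–Schmidt if $\|T\|_{HS}^2=\sum_i|Te_i|^2<\infty$ for an orthonormal basis $(e_i)$ of $H_1$.

We recall that the value does not depend on the basis, that $\|T^*\|_{HS}=\|T\|_{HS}$, and that $\|STR\|_{HS}\le\|S\|\,\|T\|_{HS}\,\|R\|$. For example, $\|\mathrm{id}_{\ell_2^n}\|_{HS}=\sqrt n$, and $\mathrm{id}_{\ell_2}$ is not Hilbert–Schmidt.

**Definition (Hilbert–Schmidt spaces).** A bounded operator $T:H_1\to H_2$ between Hilbert spaces factors over a Banach space $Z$ if $T=BA$ with $A:H_1\to Z$ and $B:Z\to H_2$ bounded and linear. The space $Z$ is a Hilbert–Schmidt space if every operator between Hilbert spaces that factors over $Z$ is Hilbert–Schmidt.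

A finite-dimensional $Z$ is a Hilbert–Schmidt space, because an operator that factors over it has finite rank. The space $\ell_2$ is not one, because $\mathrm{id}_{\ell_2}$ factors over it. It is known that $Z$ is a Hilbert–Schmidt space if and only if every bounded linear map $Z\to\ell_2$ extends to a bounded linear map on any Banach space containing $Z$; we shall not use this.

The property passes to complemented subspaces and is invariant under isomorphism. More precisely, let $i:Z_0\to Z$ and $p:Z\to Z_0$ be bounded with $pi=\mathrm{id}_{Z_0}$, and let $Z$ be a Hilbert–Schmidt space. If $T=BA$ factors over $Z_0$, then $T=(Bp)(iA)$ factors over $Z$, so $T$ is Hilbert–Schmidt.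

**Definition (invariant means).** Let $\Gamma$ be an abelian group, regarded as discrete. An invariant mean on $\Gamma$ is a linear functional $m$ on $\ell_\infty(\Gamma)$ with $m(1)=1$, $|m(\varphi)|\le\|\varphi\|_\infty$, and $m(\varphi(\cdot+\gamma))=m(\varphi)$ for all $\gamma\in\Gamma$. It is inversion-invariant if also $m(\varphi(-\,\cdot))=m(\varphi)$ for all $\varphi$.

On $\Gamma=\mathbb Z$, the limit of $\frac1{2N+1}\sum_{|k|\le N}\varphi(k)$ along a free ultrafilter in $N$ is an inversion-invariant invariant mean: translating $\varphi$ by $k_0$ changes the average by at most $2|k_0|\,\|\varphi\|_\infty/(2N+1)$. The limit of $\frac1N\sum_{k=1}^N\varphi(k)$ is an invariant mean that is not inversion-invariant, since it gives $1$ to $\mathbf 1_{\{k>0\}}$ and $0$ to $\mathbf 1_{\{k<0\}}$.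

Every discrete abelian group has an invariant mean $m$ (von Neumann, Day). Then $\varphi\mapsto\frac12\big(m(\varphi)+m(\varphi(-\,\cdot))\big)$ is an inversion-invariant invariant mean. It is translation-invariant because reflecting a translate of $\varphi$ gives a translate of the reflection of $\varphi$.

We can now pose the problem, which is taken from the work with doi:10.1007/978-81-322-3640-5. To what extent do Banach space properties of $X$ carry over to $\mathfrak J(X)$? In particular: *if $X$ is a Hilbert–Schmidt space, must $\mathfrak J(X)$ be one?* We answer the particular question. The answer is no, and it fails for every infinite-dimensional Hilbert–Schmidt space.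

**Theorem A.** Let $X$ be any infinite-dimensional Banach space. For all $n\in\mathbb N$ and $\varepsilon\in(0,1)$ there are bounded linear maps $A:\ell_2^n\to\mathfrak J(X)$ and $B:\mathfrak J(X)\to\ell_2^n$ with $BA=\mathrm{id}_{\ell_2^n}$ and $\|A\|\,\|B\|\le1+\varepsilon$. Consequently $\mathfrak J(X)$ is not a Hilbert–Schmidt space.

**Theorem B.** $c_0$ is a Hilbert–Schmidt space. Hence $X=c_0$ is a Hilbert–Schmidt space whose free space is not one, and the answer to the question is negative.

The first sentence of Theorem B is classical. We prove it now, because we need an infinite-dimensional example in hand and because the same estimate settles the one-dimensional case. A further result, Theorem C, is in the last section.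

## 2. Random signs: $c_0$ is a Hilbert–Schmidt space

We prove the quantitative statement
$$\|BA\|_{HS}\le\sqrt{\pi/2}\;\|A\|\,\|B\|\qquad\text{for all bounded }A:H_1\to c_0,\ B:c_0\to H_2. \tag{2}$$
By scaling we may assume $\|A\|,\|B\|\le1$.

**Step 1: reduce to two Gram matrices.** Write $(Ah)_n=\langle h,a_n\rangle$ with $a_n\in H_1$, so $|a_n|\le1$, and put $b_n=Be_n$. Let $T_Nh=\sum_{n\le N}\langle h,a_n\rangle b_n$. This is $B$ applied to the truncation of $Ah$ to its first $N$ coordinates. Truncations of an element of $c_0$ converge to it, so $T_Nh\to BAh$ for every $h$. With an orthonormal basis $(e_i')$ of $H_1$,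
$$\|T_N\|_{HS}^2=\sum_i\sum_{n,m\le N}\langle e_i',a_n\rangle\langle e_i',a_m\rangle\langle b_n,b_m\rangle=\sum_{n,m\le N}\alpha_{nm}\beta_{nm},\quad \alpha_{nm}=\langle a_n,a_m\rangle,\ \beta_{nm}=\langle b_n,b_m\rangle.$$

**Step 2: make the vectors $a_n$ unit vectors.** The matrix $\alpha'=\alpha+\mathrm{diag}(1-|a_n|^2)$ is positive semidefinite with ones on the diagonal, so it is the Gram matrix of unit vectors $a_1',\dots,a_N'$ in a finite-dimensional Hilbert space. Since $\beta_{nn}\ge0$, we have $\sum\alpha_{nm}\beta_{nm}\le\sum\alpha'_{nm}\beta_{nm}$.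

**Step 3: express angles through random signs.** Let $g$ be a standard Gaussian vector in that space. We claim
$$\mathbb E\,\operatorname{sgn}\langle g,a_n'\rangle\operatorname{sgn}\langle g,a_m'\rangle=\tfrac2\pi\arcsin\alpha'_{nm}. \tag{3}$$
Let $\theta\in[0,\pi]$ be the angle between $a_n'$ and $a_m'$, so $\cos\theta=\alpha'_{nm}$. If the two vectors span a plane, the projection of $g$ to it has a uniformly distributed direction. The two signs differ exactly when this direction lies in a double wedge of total angle $2\theta$, up to probability zero. So they differ with probability $\theta/\pi$, which is also correct when $\theta=0$ or $\theta=\pi$. The expectation is $1-2\theta/\pi=\frac2\pi(\frac\pi2-\theta)=\frac2\pi\arcsin(\cos\theta)$.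

**Step 4: replace $\alpha'$ by $\arcsin\alpha'$.** The aim is to exchange the quantity we want for the one in (3). Recall the Schur product theorem: the entrywise product of two positive semidefinite matrices is positive semidefinite (the product of the Gram matrices of $(x_n)$ and $(y_n)$ is the Gram matrix of $(x_n\otimes y_n)$). The function $\arcsin t-t$ has a power series with non-negative coefficients that converges on $[-1,1]$. Hence $(\arcsin\alpha'_{nm}-\alpha'_{nm})$ is a limit of non-negative combinations of entrywise powers of $\alpha'$, so it is positive semidefinite. Its entrywise product with the Gram matrix $\beta$ is positive semidefinite as well, so the sum of the entries of this product is non-negative. Together with (3),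
$$\sum\alpha'_{nm}\beta_{nm}\le\sum\arcsin(\alpha'_{nm})\,\beta_{nm}=\frac\pi2\,\mathbb E\,\Big|B\sum_{n\le N}\operatorname{sgn}\langle g,a_n'\rangle e_n\Big|^2\le\frac\pi2,$$
because a vector of signs has norm at most $1$ in $c_0$.

**Step 5: let $N\to\infty$.** For every finite set $F$ of indices,
$$\sum_{i\in F}|BAe_i'|^2=\lim_N\sum_{i\in F}|T_Ne_i'|^2\le\pi/2.$$
This proves (2), and with it the first sentence of Theorem B. The second sentence will follow from Theorem A. $\blacksquare$

## 3. The free space of the line is $L_1(\mathbb R)$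

Try the question on the smallest spaces. If $X=\{0\}$, then $\mathfrak J(X)=\{0\}$, which is a Hilbert–Schmidt space. If $\dim X=1$, then $X$ is isometric to $\mathbb R$, and $\mathfrak J(\mathbb R)$ can be computed.

A Lipschitz function on $\mathbb R$ is absolutely continuous, so $f\mapsto f'$ is an isometry of $\mathrm{Lip}_0(\mathbb R)$ onto $L_\infty(\mathbb R)$ with inverse $f(x)=\int_0^xf'$. Put $\chi_x=\operatorname{sgn}(x)\mathbf 1_{[\min(0,x),\max(0,x)]}$. Then $f(x)=\int f'\chi_x$, and therefore
$$\Big\|\sum_ia_i\delta_{x_i}\Big\|=\sup_{\|f'\|_\infty\le1}\Big|\int f'\sum_ia_i\chi_{x_i}\Big|=\Big\|\sum_ia_i\chi_{x_i}\Big\|_{L_1}.$$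
So $\delta_x\mapsto\chi_x$ extends to a linear isometry of $\mathfrak J(\mathbb R)$ into $L_1(\mathbb R)$. It is onto because the span of the $\chi_x$ contains all step functions, which are dense.

Now we check that $L_1(\mathbb R)$ is a Hilbert–Schmidt space. First let $A:H_1\to\ell_1^m$ and $B:\ell_1^m\to H_2$. The adjoint $(BA)^*=A^*B^*$ factors over $\ell_\infty^m$. Let $j:\ell_\infty^m\to c_0$ be the inclusion as the first $m$ coordinates and $p:c_0\to\ell_\infty^m$ the coordinate projection. Then $(BA)^*=(A^*p)(jB^*)$, and (2) gives $\|BA\|_{HS}=\|(BA)^*\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$.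

Next let $A:H_1\to L_1(\mathbb R)$ and $B:L_1(\mathbb R)\to H_2$. Let $E_k$ be the averaging projection onto the functions supported in $[-k,k]$ and constant on dyadic intervals of length $2^{-k}$. Its range is isometric to some $\ell_1^m$, and $\|E_k\|\le1$. Moreover $E_k\to I$ strongly: $E_k$ eventually fixes each compactly supported dyadic step function, these are dense, and the norms are bounded. So $\|BE_kA\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$ and $BE_kA\to BA$ strongly. As in Step 5 of Section 2, $\|BA\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$. Hence $\mathfrak J(X)$ is a Hilbert–Schmidt space whenever $\dim X\le1$.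

## 4. Linear maps and averaging over a kernel

Let $X$ be infinite-dimensional. We look for operators $A:\ell_2^n\to\mathfrak J(X)$ and $B:\mathfrak J(X)\to\ell_2^n$ with $BA=\mathrm{id}$ and $\|A\|\,\|B\|$ bounded independently of $n$. By (1), choosing $B$ is the same as choosing a Lipschitz map $b:X\to\ell_2^n$ with $b(0)=0$. Since $B^*h=h\circ b$, the adjoint $P=A^*:\mathrm{Lip}_0(X)\to\ell_2^n$ must satisfy
$$P(h\circ b)=h\qquad\text{for every } h\in(\ell_2^n)^*=\ell_2^n. \tag{4}$$
So we need a Lipschitz map $b$ together with a bounded linear way to recover $h$ from $h\circ b$, defined on all Lipschitz functions.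

Dvoretzky's theorem, applied to $X^*$, produces a linear $Q:X\to\ell_2^n$ that is nearly a metric quotient map (Section 7 has the details). It is natural to try $b=Q$ and to build $P$ by averaging $f$ over $K=\ker Q$. Let $M_k$ be an invariant mean on $K$ and put
$$\Phi^0_f(y)=M_k\big[f(y+k)-f(k)\big].$$
The function in brackets is bounded by $\mathrm{Lip}(f)\|y\|$, so this makes sense. If $\Phi^0_f$ were $K$-periodic, it would have the form $g\circ Q$ for a function $g$ on $\ell_2^n$, and averaging increments of $g$ over $\ell_2^n$ would give a linear functional. Invariance of the mean yields, for $k_0\in K$,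
$$\Phi^0_f(y+k_0)=\Phi^0_f(y)+\Phi^0_f(k_0).$$
This shows that $\Phi^0_f$ is $K$-periodic up to its restriction to $K$, and that this restriction is additive. Here the attempt stops, because the restriction need not vanish. If $f\in X^*$, then $\Phi_f^0=f$, and $f|_K$ can be any element of $K^*$.

A cleverer average does not help in general if $b$ stays linear. Take $X=c_0$ and $b=Q:c_0\to\ell_2^n$ linear, and suppose $BA=\mathrm{id}$ with $B\delta_x=Qx$. Then $B=Q\beta$ with the operator $\beta\delta_x=x$ from Section 1, so $\mathrm{id}_{\ell_2^n}=Q(\beta A)$ factors over $c_0$. By (2), $\sqrt n\le\sqrt{\pi/2}\,\|Q\|\,\|A\|=\sqrt{\pi/2}\,\|B\|\,\|A\|$. So $\|A\|\,\|B\|$ is at least $\sqrt{2n/\pi}$, and the map $b$ has to be nonlinear.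

## 5. An even Lipschitz map that is the identity on far slices

The obstruction in Section 4 is an *additive* function on $K$. If $f$ is replaced by its even part and the mean is inversion-invariant, this function is also *even*, and an additive even function is zero. So averages of even functions over $K$ do descend to the quotient.

The price is that $h\circ Q$ is odd, so its even part is $0$ and nothing of $h$ survives. We therefore want an even map $b$ that still contains a copy of the identity. An even map cannot be the identity on a nonzero space $W$. Add one coordinate: on $\mathbb R\times W$ the reflection $(s,w)\mapsto(-s,-w)$ carries the slice $\{s\}\times W$ with $s>0$ to a different slice, so evenness imposes no condition within the slice. The map $(s,w)\mapsto\operatorname{sgn}(s)\,w$ is even and is the identity on each slice with $s>0$. But it is not continuous: at $(0,w)$ with $w\ne0$ it jumps by $2w$. We repair this by cutting $w$ down to the ball of radius $\delta|s|$. The map then vanishes at $s=0$, and on the slice $s=n$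 it is the identity on a ball of radius $\delta n$. As $n\to\infty$ every fixed $w$ is eventually left untouched.

For a Banach space $W$ and $r\ge0$, let $R_r:W\to W$ be the radial retraction: $R_r(w)=w$ if $\|w\|\le r$, and $R_r(w)=rw/\|w\|$ otherwise. So $R_0=0$ and $R_r(-w)=-R_r(w)$. Let $\mathbb R\oplus_2W$ have the norm $(s^2+\|w\|^2)^{1/2}$. For $\delta\in(0,1]$ define
$$G:\mathbb R\oplus_2W\to W,\qquad G(s,w)=\operatorname{sgn}(s)\,R_{\delta|s|}(w),\qquad G(0,w)=0. \tag{5}$$

For $W=\mathbb R$ and $\delta=1$ this is $G(s,w)=\operatorname{sgn}(s)\max(-|s|,\min(w,|s|))$. Thus $G(3,2)=2$, $G(1,2)=1$, $G(-3,-2)=2$, and $G(-3,2)=-2$.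

**Lemma 1.** (a) $\|R_r(w)-R_t(w)\|\le|r-t|$ for all $w\in W$ and $r,t\ge0$. (b) Each $R_r$ is $\rho$-Lipschitz, where $\rho=1$ if $W$ is a Hilbert space and $\rho=2$ always works. (c) $G$ is even, $G(0,0)=0$, and $G$ is $(\rho^2+\delta^2)^{1/2}$-Lipschitz.

*Proof.* (a) If $r,t<\|w\|$, the difference has norm $|r-t|$. If $r,t\ge\|w\|$, it is $0$. If $r<\|w\|\le t$, it has norm $\|w\|-r\le t-r$.

(b) If $W$ is a Hilbert space, $R_r$ is the nearest-point projection onto the closed ball of radius $r$, which is $1$-Lipschitz. For general $W$ the case $r=0$ is trivial, and by homogeneity we take $r=1$. If $\|w\|,\|v\|\le1$ there is nothing to do. If $\|w\|\ge\|v\|\ge1$, then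
$$\frac w{\|w\|}-\frac v{\|v\|}=\frac{w-v}{\|w\|}+v\Big(\frac1{\|w\|}-\frac1{\|v\|}\Big),$$
whose norm is at most $\big(\|w-v\|+\big|\|w\|-\|v\|\big|\big)/\|w\|\le2\|w-v\|$. If $\|v\|\le1<\|w\|$, then $\big\|\frac w{\|w\|}-v\big\|\le(\|w\|-1)+\|w-v\|\le2\|w-v\|$, since $\|w\|-1\le\|w\|-\|v\|$.

(c) Evenness holds because both $\operatorname{sgn}$ and $R_{\delta|s|}$ are odd. Let $(s,w)$ and $(t,v)$ be given. If $st\ge0$, then up to a common sign the two values are $R_{\delta|s|}(w)$ and $R_{\delta|t|}(v)$ (recall $R_0=0$), and by (a) and (b)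
$$\|G(s,w)-G(t,v)\|\le\rho\|w-v\|+\delta\big||s|-|t|\big|=\rho\|w-v\|+\delta|s-t|.$$
If $st<0$, then $\|G(s,w)-G(t,v)\|\le\delta|s|+\delta|t|=\delta|s-t|$. In both cases the Cauchy–Schwarz inequality bounds the right side by $(\rho^2+\delta^2)^{1/2}\,\|(s,w)-(t,v)\|$. $\square$

## 6. Even parts, kernel averages, and slices: the main proposition

**Proposition 1.** Let $W$ be a Banach space with $\rho$ as in Lemma 1(b), and let $Q:X\to\mathbb R\oplus_2W$ be a bounded linear map such that for all $u\in\mathbb R\oplus_2W$ and $\eta>0$ there is $x\in X$ with $Qx=u$ and $\|x\|\le(1+\eta)\|u\|$. Let $\delta\in(0,1]$. Then there are bounded linear maps $J:W^*\to\mathrm{Lip}_0(X)$ and $P:\mathrm{Lip}_0(X)\to W^*$ with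
$$PJ=\mathrm{id}_{W^*},\qquad\|P\|\le1,\qquad\|J\|\le(\rho^2+\delta^2)^{1/2}\,\|Q\|.$$

*Proof.* **Step 1: define $J$.** Put $J(h)=h\circ G\circ Q$ with $G$ from (5). This is linear in $h$, vanishes at $0$, and by Lemma 1(c) has Lipschitz constant at most $\|h\|(\rho^2+\delta^2)^{1/2}\|Q\|$.

**Step 2: average the even part over the kernel.** The purpose is to turn $f$ into a function that depends only on $Qy$. Let $K=\ker Q$, and let $M_k$ be an inversion-invariant invariant mean on the discrete group $K$. For $f\in\mathrm{Lip}_0(X)$ put $f^e(x)=\frac12(f(x)+f(-x))$, so $f^e$ is even and $\mathrm{Lip}(f^e)\le\mathrm{Lip}(f)$, and define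
$$\Phi_f(y)=M_k\big[f^e(y+k)-f^e(k)\big]\qquad(y\in X). \tag{6}$$
The function of $k$ in brackets is bounded by $\mathrm{Lip}(f)\|y\|$, so $\Phi_f$ is well defined, and it is linear in $f$. The brackets for $y$ and $y'$ differ by $f^e(y+k)-f^e(y'+k)$, so
$$|\Phi_f(y)-\Phi_f(y')|\le\mathrm{Lip}(f)\,\|y-y'\|. \tag{7}$$

**Step 3: show that $\Phi_f$ is $K$-periodic.** For $k_0\in K$, invariance of the mean gives
$$\Phi_f(y+k_0)=M_k[f^e(y+k_0+k)-f^e(k_0+k)]+M_k[f^e(k_0+k)-f^e(k)]=\Phi_f(y)+\Phi_f(k_0). \tag{8}$$
Replacing $k$ by $-k$ under the inversion-invariant mean, and then using that $f^e$ is even,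
$$\Phi_f(-k_0)=M_k[f^e(-k_0-k)-f^e(-k)]=M_k[f^e(k_0+k)-f^e(k)]=\Phi_f(k_0).$$
Now (8) with $y=-k_0$ gives $0=\Phi_f(0)=\Phi_f(-k_0)+\Phi_f(k_0)=2\Phi_f(k_0)$. So $\Phi_f$ vanishes on $K$, and by (8) it is $K$-periodic.

**Step 4: descend to the quotient without loss of norm.** Since $Q$ is onto with kernel $K$, there is a unique $g_f:\mathbb R\oplus_2W\to\mathbb R$ with $\Phi_f=g_f\circ Q$, and $g_f$ is linear in $f$. We claim $\mathrm{Lip}(g_f)\le\mathrm{Lip}(f)$. Given $u,u'$ and $\eta>0$, choose $x$ with $Qx=u-u'$ and $\|x\|\le(1+\eta)\|u-u'\|$, and $y'$ with $Qy'=u'$. By (7),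
$$|g_f(u)-g_f(u')|=|\Phi_f(y'+x)-\Phi_f(y')|\le\mathrm{Lip}(f)(1+\eta)\|u-u'\|.$$
Let $\eta\to0$.

**Step 5: read a linear functional off the far slices.** Let $\mathrm{LIM}_n$ be the limit along a free ultrafilter on $\mathbb N$, and let $M^W_w$ be any invariant mean on the discrete group $W$. Put
$$(Pf)(v)=M^W_w\Big(\mathrm{LIM}_n\big[g_f(n,w+v)-g_f(n,w)\big]\Big)\qquad(v\in W). \tag{9}$$
By Step 4 the bracket is bounded by $\mathrm{Lip}(f)\|v\|$ for all $n$ and $w$. So (9) is well defined, $|(Pf)(v)|\le\mathrm{Lip}(f)\|v\|$, and $P$ is linear in $f$. For $v,v'\in W$ write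
$$g_f(n,w+v+v')-g_f(n,w)=\big[g_f(n,w+v'+v)-g_f(n,w+v')\big]+\big[g_f(n,w+v')-g_f(n,w)\big].$$
Apply $\mathrm{LIM}_n$ and then $M^W_w$. The first bracket, as a function of $w$, is a translate by $v'$ of the one that defines $(Pf)(v)$, so invariance gives $(Pf)(v+v')=(Pf)(v)+(Pf)(v')$. An additive function is homogeneous over the rationals, and $|(Pf)(v)|\le\mathrm{Lip}(f)\|v\|$ makes it continuous, so $Pf$ is linear. Hence $Pf\in W^*$ and $\|P\|\le1$.

**Step 6: check that $PJ=\mathrm{id}$.** Let $f=J(h)=h\circ G\circ Q$. Since $G$ is even and $Q$ is linear, $f$ is even, so $f^e=f$. For $k\in K$ we have $f(y+k)=h(G(Qy))$ and $f(k)=h(G(0))=0$, so (6) gives $\Phi_f(y)=h(G(Qy))$, that is, $g_f=h\circ G$. Fix $w,v\in W$. For every $n\geq1$ with $\delta n\ge\max(\|w\|,\|w+v\|)$ we have $G(n,w+v)=w+v$ and $G(n,w)=w$, so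
$$g_f(n,w+v)-g_f(n,w)=h(w+v)-h(w)=h(v).$$
Thus $\mathrm{LIM}_n$ of the bracket is $h(v)$ for every $w$, and $(Pf)(v)=h(v)$. $\blacksquare$

## 7. Dvoretzky quotients and local reflexivity: proof of Theorem A

Two textbook theorems enter.

**Dvoretzky's theorem.** If $Y$ is an infinite-dimensional Banach space, $m\in\mathbb N$ and $\varepsilon'>0$, there is a linear $v:\ell_2^m\to Y$ with $|u|\le\|vu\|\le(1+\varepsilon')|u|$ for all $u$.

**Principle of local reflexivity (Lindenstrauss–Rosenthal; Johnson–Rosenthal–Zippin).** Let $Z$ be a Banach space, $E\subset Z^{**}$ and $F\subset Z^*$ finite-dimensional subspaces, and $\varepsilon'>0$. There is a linear $u:E\to Z$ with $\|u\|\le1+\varepsilon'$ and $\langle\varphi,u(e)\rangle=\langle e,\varphi\rangle$ for all $e\in E$, $\varphi\in F$.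

The hypothesis on $Q$ in Proposition 1 will be verified through an approximate version of it.

**Lemma 2.** Let $X$ be a Banach space, $U$ a normed space, and $Q:X\to U$ bounded and linear. Suppose that for all $u\in U$ and $\tau\in(0,1)$ there is $x\in X$ with $\|x\|\le\|u\|$ and $\|u-Qx\|\le\tau\|u\|$. Then for all $u\in U$ and $\eta>0$ there is $x\in X$ with $Qx=u$ and $\|x\|\le(1+\eta)\|u\|$.

*Proof.* Choose $\tau\in(0,1)$ with $1/(1-\tau)\le1+\eta$. Put $u_0=u$. Given $u_j$, choose $x_j$ with $\|x_j\|\le\|u_j\|$ and $\|u_j-Qx_j\|\le\tau\|u_j\|$, and put $u_{j+1}=u_j-Qx_j$. Then $\|x_j\|\le\|u_j\|\le\tau^j\|u\|$, so $x=\sum_jx_j$ converges with $\|x\|\le\|u\|/(1-\tau)\le(1+\eta)\|u\|$, and $Qx=\sum_j(u_j-u_{j+1})=u$. $\square$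

*Proof of Theorem A.* Let $\dim X=\infty$, write $Z=\mathfrak J(X)$, fix $n$ and $\varepsilon\in(0,1)$, and choose $\varepsilon'>0$ and $\delta\in(0,1]$ with $(1+\delta^2)^{1/2}(1+\varepsilon')^2\le1+\varepsilon$.

**Step 1: a quotient map of $X$ onto $\ell_2^{n+1}$.** Dvoretzky's theorem in $X^*$ gives a linear $v:\ell_2^{n+1}\to X^*$ with $|u|\le\|vu\|\le(1+\varepsilon')|u|$. Define $Q:X\to\ell_2^{n+1}$ by $\langle Qx,u\rangle=(vu)(x)$. Then $\|Q\|\le1+\varepsilon'$. Let $C=Q(\{\|x\|<1\})$, a convex set. If some $u_0$ with $|u_0|<1$ were not in $\overline C$, the separation theorem would give $u\ne0$ with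
$$\langle u_0,u\rangle>\sup_{c\in C}\langle c,u\rangle=\sup_{\|x\|<1}(vu)(x)=\|vu\|\ge|u|,$$
which contradicts $|u_0|<1$. So $\overline C$ contains the open unit ball, and, being closed, it contains the closed unit ball. Hence for $|u|=1$ and $\tau\in(0,1)$ there is $x$ with $\|x\|<1$ and $|u-Qx|\le\tau$. By homogeneity the assumption of Lemma 2 holds, and so $Q$ satisfies the hypothesis of Proposition 1.

**Step 2: factor the identity over $Z^*$.** Apply Proposition 1 with $W=\ell_2^n$, $\rho=1$ and $\mathbb R\oplus_2W=\ell_2^{n+1}$. Since $Z^*=\mathrm{Lip}_0(X)$, we get $J:\ell_2^n\to Z^*$ and $P:Z^*\to\ell_2^n$ with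
$$PJ=\mathrm{id},\qquad\|P\|\le1,\qquad\|J\|\le(1+\delta^2)^{1/2}(1+\varepsilon').$$

**Step 3: define $B$ on $Z$.** Define $B:Z\to\ell_2^n$ by $\langle Bz,h\rangle=\langle Jh,z\rangle$, so $\|B\|\le\|J\|$. Concretely, $\langle B\delta_x,h\rangle=h(G(Qx))$, so $B\delta_x=G(Qx)$. This is the linearization (1) of $b=G\circ Q$.

**Step 4: bring the other factor down from $Z^{**}$ to $Z$.** The adjoint $P^*:\ell_2^n\to Z^{**}$ has norm at most $1$ and satisfies $\langle P^*\xi,Jh\rangle=\langle\xi,PJh\rangle=\langle\xi,h\rangle$. Its values need not lie in $Z$. Apply local reflexivity with $E=P^*(\ell_2^n)$ and $F=J(\ell_2^n)$ to get $u:E\to Z$ with $\|u\|\le1+\varepsilon'$, and put $A=uP^*:\ell_2^n\to Z$. Then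
$$\langle BA\xi,h\rangle=\langle Jh,uP^*\xi\rangle=\langle P^*\xi,Jh\rangle=\langle\xi,h\rangle,$$
so $BA=\mathrm{id}_{\ell_2^n}$, and $\|A\|\,\|B\|\le(1+\varepsilon')\cdot(1+\delta^2)^{1/2}(1+\varepsilon')\le1+\varepsilon$.

**Step 5: glue the factorizations into one operator that is not Hilbert–Schmidt.** For $k\ge1$ let $n_k=64^k$. By Steps 1–4, after multiplying $A$ by a positive constant and dividing $B$ by it, there are $A_k:\ell_2^{n_k}\to Z$ and $B_k:Z\to\ell_2^{n_k}$ with $B_kA_k=\mathrm{id}$ and $\|A_k\|,\|B_k\|\le2$. Let $H=\big(\bigoplus_k\ell_2^{n_k}\big)_{\ell_2}$ with canonical projections $\pi_k$ and injections $\iota_k$, and put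
$$A=\sum_k2^{-k}A_k\pi_k:H\to Z,\qquad B=\sum_k2^{-k}\iota_kB_k:Z\to H.$$
Both series converge in norm. Since $\pi_kB=2^{-k}B_k$ and $A\iota_k=2^{-k}A_k$, we have $\pi_kBA\iota_k=4^{-k}\,\mathrm{id}_{\ell_2^{n_k}}$. If $BA$ were Hilbert–Schmidt, then $\|BA\|_{HS}\ge\|\pi_kBA\iota_k\|_{HS}=4^{-k}\sqrt{64^k}=2^k$ for every $k$, which is impossible. So $BA$ factors over $\mathfrak J(X)$ and is not Hilbert–Schmidt. $\blacksquare$

With (2), this completes the proof of Theorem B: $c_0$ is a Hilbert–Schmidt space and $\mathfrak J(c_0)$ is not.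

## 8. Sharp constants, finite dimensions, and complemented duals in $\mathrm{Lip}_0(\ell_1)$

**Theorem C.**

1. If $\mathfrak J(X)$ is a Hilbert–Schmidt space, then $\dim X<\infty$. So no infinite-dimensional Hilbert–Schmidt space passes the property on to its free space.
2. If $\dim X=\infty$, then for each $n$
$$\sup\{\|BA\|_{HS}:\ A:\ell_2^n\to\mathfrak J(X),\ B:\mathfrak J(X)\to\ell_2^n,\ \|A\|,\|B\|\le1\}=\sqrt n,$$
the largest value possible for any Banach space, and the same value as for infinite-dimensional Hilbert space itself.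
3. If $\dim X\le1$, then $\mathfrak J(X)$ is a Hilbert–Schmidt space.
4. There is $N\in\{1,2,\dots\}\cup\{\infty\}$ such that $\mathfrak J(X)$ is a Hilbert–Schmidt space if and only if $\dim X<\infty$ and $\dim X\le N$.
5. For every separable Banach space $W$, the dual $W^*$ is isomorphic to a complemented subspace of $\mathrm{Lip}_0(\ell_1)=\mathfrak J(\ell_1)^*$. In particular $\ell_2$ is.

*Proof.* **Part 1** is Theorem A.

**Part 2.** For any Banach space in place of $\mathfrak J(X)$, the operator $T=BA$ on $\ell_2^n$ has $\|T\|\le1$, so $\|T\|_{HS}^2=\sum_{i\le n}|Te_i|^2\le n$. Over an infinite-dimensional Hilbert space the value $\sqrt n$ is attained by an isometric embedding of $\ell_2^n$ followed by the orthogonal projection onto its range. Over $\mathfrak J(X)$, divide the maps of Theorem A by their norms. This gives an admissible pair whose product is $\mathrm{id}/(\|A\|\,\|B\|)$, with Hilbert–Schmidt norm at least $\sqrt n/(1+\varepsilon)$. Let $\varepsilon\to0$.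

**Part 3** was shown in Section 3.

**Part 4.** The purpose is to compare free spaces over spaces of different finite dimension. A Lipschitz map $F:X\to Y$ between Banach spaces with $F(0)=0$ induces, by (1) applied to $x\mapsto\delta_{F(x)}$, a bounded linear map $F_*:\mathfrak J(X)\to\mathfrak J(Y)$ with $F_*\delta_x=\delta_{F(x)}$, and $(F'\circ F)_*=F'_*F_*$. If $\dim X=n<\infty$, a linear isomorphism $X\to\mathbb R^n$ is bi-Lipschitz, so $\mathfrak J(X)$ is isomorphic to $\mathfrak J(\mathbb R^n)$. If $m\le n$, let $i:\mathbb R^m\to\mathbb R^n$ be the coordinate inclusion and $p:\mathbb R^n\to\mathbb R^m$ the coordinate projection. From $pi=\mathrm{id}$ we get $p_*i_*=\mathrm{id}$, so $\mathfrak J(\mathbb R^m)$ is isomorphic to a complemented subspace of $\mathfrak J(\mathbb R^n)$. The Hilbert–Schmidt property passes to complemented subspaces (Section 1). So the integers $n\ge1$ for which $\mathfrak J(\mathbb R^n)$ is a Hilbert–Schmidt space form an initial segment, which contains $1$ by part 3. Let $N$ be its supremum. For $\dim X=0$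 use part 3, and for $\dim X=\infty$ use part 1.

**Part 5.** The aim is to find a suitable $Q$ on $\ell_1$. The space $U=\mathbb R\oplus_2W$ is separable and nonzero. Let $(u_j)$ be dense in its unit sphere and define $Q:\ell_1\to U$ by $Qx=\sum_jx_ju_j$, so $\|Q\|\le1$. Given $u\ne0$ and $\tau\in(0,1)$, choose $j$ with $\big\|u/\|u\|-u_j\big\|\le\tau$; then $x=\|u\|e_j$ has $\|x\|=\|u\|$ and $\|u-Qx\|\le\tau\|u\|$. By Lemma 2, $Q$ satisfies the hypothesis of Proposition 1. Apply the proposition with $\rho=2$ and $\delta=1$, to get $J:W^*\to\mathrm{Lip}_0(\ell_1)$ and $P:\mathrm{Lip}_0(\ell_1)\to W^*$ with $PJ=\mathrm{id}$ and $\|J\|\,\|P\|\le\sqrt5$. Since $\|h\|=\|PJh\|\le\|Jh\|$, the map $J$ is an isomorphism onto its range. Since $(JP)^2=J(PJ)P=JP$, the operator $JP$ is a bounded projection onto $J(W^*)$. For $W=\ell_2$ this is a complemented copy of $\ell_2$. $\blacksquare$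

The argument does not determine $N$: it does not decide whether $\mathfrak J(\mathbb R^n)$ is a Hilbert–Schmidt space for finite $n\ge2$. The question posed in Section 1 does not depend on this.
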